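\title{Intervals maximize the norm of Fourier submatrices with consecutive rows}

\begin{abstract}
Fix $r$ cyclically consecutive rows of the $n\times n$ discrete Fourier matrix and a number $m$ with $mr\le n$. We prove that among all choices of $m$ columns the spectral norm of the resulting submatrix is largest when the columns are cyclically consecutive, and, if $r\ge 2$, only then. The case $mr=n$ is a conjecture of Donoho and Stark. The proof passes to a double cover that makes an extremal vector positive, applies a rearrangement inequality to the main lobe of the Dirichlet kernel, and controls the side lobes by an induction that cuts the set of columns in two. A limiting argument gives the analogue on the real line: for a frequency interval $W$ and a set $T$ with $|T||W|\le 1$, the norm of the product of the time and frequency projections does not decrease when $T$ is replaced by an interval of the same measure.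
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $n\ge1$ and let $F_n=(e^{2\pi i st/n})_{s,t\in\mathbb Z_n}$ be the discrete Fourier matrix, with rows and columns indexed by $\mathbb Z_n=\mathbb Z/n\mathbb Z$. For $R,C\subseteq\mathbb Z_n$ let $F_{R,C}$ be the submatrix with rows $R$ and columns $C$, and let $\|\cdot\|$ be the spectral norm, that is, the operator norm from $\ell_2$ to $\ell_2$. An \emph{interval} of $\mathbb Z_n$ is a set $\{a,a+1,\dots,a+k-1\}$ taken modulo $n$, with $1\le k\le n$.

The norm $\|F_{R,C}\|$ measures simultaneous concentration. Since $F_n^*F_n=nI$, we have $\|F_nx\|^2=n\|x\|^2$ for every $x$, so $\|F_{R,C}\|^2/n$ is the largest fraction of the energy of $F_nx$ that can lie in $R$ when $x$ is supported in $C$. Two upper bounds are immediate: $\|F_{R,C}\|^2\le n$, and $\|F_{R,C}\|^2\le|R||C|$ because the right side is the sum of the squared moduli of the entries. They coincide when $|R||C|=n$. If $n=mr$ and both sets are free, the common bound is attained by evenly spread sets: take for $R$ the multiples of $m$ and for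 $C$ the multiples of $r$; then every entry of $F_{R,C}$ equals $1$ and $\|F_{R,C}\|^2=n$.

Now let $R$ be an interval, a band of frequencies. Column $t$ of $F_{R,C}$ is a geometric progression with ratio $e^{2\pi it/n}$, so columns with nearby indices are nearly parallel, and a matrix of unimodular entries has large norm when its columns are nearly parallel. One therefore expects the best $C$ to be an interval. This is the following conjecture of Donoho and Stark, which we take from \cite{minors}.

\medskip
\noindent\textbf{Conjecture.} \emph{Let $R\subseteq\mathbb Z_n$ be an interval such that $|R|$ divides $n$. Then the maximum of $\|F_{R,C}\|$ over all sets $C\subseteq\mathbb Z_n$ with $|C|=n/|R|$ is attained by an interval $C$.}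
\medskip

We prove the conjecture in a wider range and determine the maximizers.

\begin{theorem}\label{thm:main}
Let $n\ge1$, let $R\subseteq\mathbb Z_n$ be an interval with $|R|=r$, and let $m\ge1$ satisfy $mr\le n$. For every $C\subseteq\mathbb Z_n$ with $|C|=m$ and every interval $I\subseteq\mathbb Z_n$ with $|I|=m$,
\[
\|F_{R,C}\|\le\|F_{R,I}\|.
\]
If $r\ge2$, equality holds only if $C$ is an interval.
\end{theorem}

The conjecture is the case $r\mid n$, $m=n/r$. Letting $n\to\infty$ gives an analogue on the line. On $L^2(\mathbb R)$ we use the Fourier transform $\hat f(\xi)=\int f(x)e^{-2\pi ix\xi}\,dx$. For measurable sets $T,W\subseteq\mathbb R$ let $P_T$ be multiplication by the indicator function $1_T$, and let $P_W$ be the projection defined by $\widehat{P_Wf}=1_W\hat f$.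

\begin{theorem}\label{thm:cont}
Let $W\subset\mathbb R$ be a bounded interval and let $T\subset\mathbb R$ be measurable with $|T||W|\le1$. Then $\|P_WP_T\|\le\|P_WP_{T_0}\|$, where $T_0$ is an interval with $|T_0|=|T|$.
\end{theorem}

Three small cases show what the hypotheses of Theorem~\ref{thm:main} do. The inequality needs $R$ to be an interval: for $n=4$ and $R=\{0,2\}$, the set $C=\{0,2\}$ gives the all-ones matrix, of norm $2$, while every interval $\{t,t+1\}$ gives two orthogonal columns and norm $\sqrt2$. The equality statement needs $r\ge2$: if $r=1$ then $\|F_{R,C}\|^2=|C|$ for every $C$, which also proves Theorem~\ref{thm:main} for $r=1$. The equality statement also fails without a bound on $mr$: if $r=n-1$, then $F_{R,C}^*F_{R,C}$ is $nI$ minus a matrix of rank one, so every $C$ with $|C|\ge2$ gives the norm $\sqrt n$.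

The proof runs as follows. The squared norm is the top eigenvalue of a matrix $[\kappa(c-c')]_{c,c'\in C}$, where $\kappa$ is a Dirichlet kernel (Section~\ref{sec:kernel}). If $\kappa$ were a nonnegative decreasing function of the distance, a rearrangement inequality (Section~\ref{sec:rearr}) would finish the proof. It is not: it has a decreasing main lobe followed by side lobes of both signs. The signs are absorbed by a double cover of $\mathbb Z_n$ (Section~\ref{sec:cover}). Against the side lobes we play one quantitative fact: two groups of columns placed side by side interact with average strength at least $\frac7{12}$ (Section~\ref{sec:join}), whereas a configuration that reaches the side lobes can always be cut into two groups that interact with average strength less than $\frac7{12}$ (Section~\ref{sec:split}).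

\medskip
\noindent\textbf{Standing notation.} In Sections \ref{sec:kernel}--\ref{sec:proof}, $r\ge2$, $mr\le n$, and
\[
L=\frac nr\ \ge\ m
\]
is a real number, not necessarily an integer.

\section{The Gram matrix of the columns}\label{sec:kernel}

The inner products of the columns of $F_{R,C}$ are complex, but their phases can be removed by centering the row index. For real $x$ define the unit vector $\varphi_x\in\mathbb C^r$ and the function $\kappa$ by
\[
\varphi_x=\frac1{\sqrt r}\Bigl(e^{2\pi i(s-\frac{r-1}2)x/n}\Bigr)_{0\le s<r},
\qquad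
\kappa(x)=\frac1r\sum_{s=0}^{r-1}e^{2\pi i(s-\frac{r-1}2)x/n}.
\]
Then $\langle\varphi_x,\varphi_y\rangle=\kappa(x-y)$. The numbers $s-\frac{r-1}2$ are symmetric about $0$, so $\kappa$ is real and even, with $\kappa(0)=1$. Summing the geometric series gives
\begin{equation}\label{eq:kappa}
\kappa(x)=\frac{\sin(\pi x/L)}{r\sin(\pi x/n)}\qquad(x\notin n\mathbb Z).
\end{equation}
The numbers $s-\frac{r-1}2$ are integers for odd $r$ and halves of odd integers for even $r$, so
\begin{equation}\label{eq:period}
\varphi_{x+n}=(-1)^{r-1}\varphi_x,\qquad\kappa(x+n)=(-1)^{r-1}\kappa(x).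
\end{equation}

Let $R=\{a,\dots,a+r-1\}$ and represent the elements of $C$ by integers. Column $c$ of $F_{R,C}$ is $\sqrt r\,e^{2\pi i(a+\frac{r-1}2)c/n}\varphi_c$. Multiplying columns by unimodular scalars does not change the norm, and the squared norm of a matrix is the largest eigenvalue of the Gram matrix of its columns. Hence
\begin{equation}\label{eq:Lambda}
\|F_{R,C}\|^2=r\Lambda(C),\qquad
\Lambda(C)=\lambda_{\max}\bigl[\kappa(c-c')\bigr]_{c,c'\in C}=\max_{v\in\mathbb R^C,\ \|v\|=1}\ \sum_{c,c'\in C}v_cv_{c'}\kappa(c-c').
\end{equation}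
The last equality is the Rayleigh principle for a real symmetric matrix, and the maximizers are exactly the unit eigenvectors for $\Lambda(C)$. Since \eqref{eq:Lambda} holds for every choice of representatives, all intervals $I$ of size $m$ give the same value
\[
\Lambda_m=\lambda_{\max}\bigl[\kappa(i-j)\bigr]_{0\le i,j<m}.
\]
We must prove that $\Lambda(C)\le\Lambda_m$, with equality only for intervals.

By \eqref{eq:kappa} the first positive zero of $\kappa$ is $L$; we call $|x|<L$ the \emph{main lobe}. The hypothesis $m\le L$ says that all differences $i-j$ in the definition of $\Lambda_m$ lie in the main lobe. To record what we need about the shape of $\kappa$, measure length in units of $L$: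
\[
\kappa(Lt)=k_r(t),\qquad k_r(t)=\frac{\sin\pi t}{r\sin(\pi t/r)},\qquad\operatorname{sinc}(t)=\frac{\sin\pi t}{\pi t},
\]
with $k_r(0)=\operatorname{sinc}(0)=1$.

\begin{lemma}\label{lem:kernel}
Let $r\ge2$.
\begin{itemize}
\item[(a)] $k_r$ is strictly decreasing on $[0,1]$ from $1$ to $0$.
\item[(b)] $\operatorname{sinc}(t)\le k_r(t)\le1-t^2$ for $0\le t\le1$.
\item[(c)] $k_r(t)+k_r(1-t)\ge1+t(1-t)$ for $0\le t\le1$.
\item[(d)] For $1\le t\le r-1$ we have $|k_r(t)|\le\frac13$, and $|k_r(t)|\le\frac3{10}$ if $r\ge4$.
\end{itemize}
\end{lemma}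

\begin{proof}
The sine is concave on $[0,\pi]$ and vanishes at $0$, so $\frac{\sin z}z$ is nonincreasing on $(0,\pi]$ and at most $1$. Writing $\rho\sin(\pi t/\rho)=\pi t\,\frac{\sin z}z$ with $z=\pi t/\rho$, we get
\begin{equation}\label{eq:sin}
\rho\sin\frac{\pi t}\rho\ \le\ r\sin\frac{\pi t}r\ \le\ \pi t\qquad(0<t\le\rho\le r).
\end{equation}

(a) The function $z\cot z$ has derivative $(\frac12\sin2z-z)/\sin^2z<0$ on $(0,\pi)$. Hence for $0<t<1$
\[
t\,\frac{d}{dt}\log k_r(t)=\pi t\cot\pi t-\frac{\pi t}r\cot\frac{\pi t}r<0 .
\]
The values at $0$ and $1$ are read off from the definition.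

(b) The lower bound is the right half of \eqref{eq:sin}. The left half with $\rho=2$ gives $k_r(t)\le k_2(t)=\cos\frac{\pi t}2$. By concavity $\sin\frac{\pi t}4\ge t\sin\frac\pi4=t/\sqrt2$ on $[0,1]$, so $\cos\frac{\pi t}2=1-2\sin^2\frac{\pi t}4\le1-t^2$.

(c) At $t=0$ and $t=1$ both sides equal $1$. For $0<t<1$, part (b) bounds the left side below by $\frac{\sin\pi t}{\pi t}+\frac{\sin\pi t}{\pi(1-t)}=\frac{\sin\pi t}{\pi t(1-t)}$. In Euler's product $\sin\pi t=\pi t\lim_{J\to\infty}\prod_{j\le J}(1-\frac tj)(1+\frac tj)$ take out the factor $1-t$ and pair $1+\frac tj$ with $1-\frac t{j+1}$; the unpaired factor $1+\frac tJ$ tends to $1$. This gives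
\[
\frac{\sin\pi t}{\pi t(1-t)}=\prod_{j\ge1}\Bigl(1+\frac tj\Bigr)\Bigl(1-\frac t{j+1}\Bigr)=\prod_{j\ge1}\Bigl(1+\frac{t(1-t)}{j(j+1)}\Bigr)\ge1+t(1-t)\sum_{j\ge1}\frac1{j(j+1)},
\]
and the last sum equals $1$.

(d) For $r=2$ the range is $t=1$, where $k_2=0$. For $r=3$ the sum defining $\kappa$ gives $k_3(t)=\frac13(1+2\cos\frac{2\pi t}3)$, and $\cos\frac{2\pi t}3\in[-1,-\frac12]$ for $t\in[1,2]$, so $k_3(t)\in[-\frac13,0]$. Let $r\ge4$. Since $|k_r(r-t)|=|k_r(t)|$, we may assume $1\le t\le r/2$. If $2\le t\le r/2$, then $r\sin\frac{\pi t}r\ge r\sin\frac{2\pi}r\ge4\sin\frac\pi2=4$ by \eqref{eq:sin} with $\rho=4$, so $|k_r(t)|\le\frac14$. If $1\le t\le2$, put $\theta=\frac{\pi t}4\in[\frac\pi4,\frac\pi2]$ and $y=\cos\theta\in[0,1/\sqrt2]$. By \eqref{eq:sin} with $\rho=4$,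
\[
|k_r(t)|\le|k_4(t)|=\frac{|\sin4\theta|}{4\sin\theta}=|\cos\theta\cos2\theta|=y(1-2y^2).
\]
The right side is largest at $y=1/\sqrt6$, where it equals $\sqrt6/9$, and $\sqrt6/9<\frac3{10}$ because $\frac6{81}<\frac9{100}$.
\end{proof}

The \emph{main-lobe kernel} is the function $\tilde\kappa$ on $[0,\infty]$ with $\tilde\kappa(d)=\kappa(d)$ for $0\le d<L$ and $\tilde\kappa(d)=0$ for $L\le d\le\infty$. By Lemma~\ref{lem:kernel}(a) it is nonincreasing, with values in $[0,1]$.

\section{Two columns}\label{sec:two}

The case $m=2$ already shows the obstacles and the way around them. Let $C=\{c,c'\}$ and let $d\in[1,n/2]$ be the circular distance between $c$ and $c'$ in $\mathbb Z_n$. The Gram matrix has diagonal entries $1$ and, by \eqref{eq:period}, off-diagonal entries $\pm\kappa(d)$, so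
\[
\Lambda(C)=1+|\kappa(d)|,
\]
with eigenvector $(1,1)/\sqrt2$ or $(1,-1)/\sqrt2$ according to the sign of the off-diagonal entry.

\begin{example}\label{ex:six}
Let $n=6$, $r=3$, so $L=2$ and $3\kappa(d)=1+2\cos\frac{\pi d}3$. For $d=1,2,3$ this equals $2,0,-1$, and $\|F_{R,C}\|^2=3+|3\kappa(d)|$ equals $5,3,4$. The interval wins, but moving the two columns from distance $3$ to distance $2$ lowers the norm.
\end{example}

So no argument that simply pushes columns together can work. For general $n$ and $r$ with $L\ge2$ we argue separately in the two regimes. If $2\le d<L$, then $0<\kappa(d)<\kappa(1)$ by Lemma~\ref{lem:kernel}(a). If $L\le d\le n/2$, then $1\le d/L\le r/2\le r-1$, so $|\kappa(d)|\le\frac13$ by Lemma~\ref{lem:kernel}(d), while $\kappa(1)\ge\kappa(L/2)\ge\operatorname{sinc}(\frac12)=\frac2\pi>\frac13$. Thus $d=1$ is the only maximizer, which is Theorem~\ref{thm:main} for $m=2$.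

Each ingredient of this argument has a counterpart for general $m$. The absolute value in $1+|\kappa(d)|$ becomes a cover on which negative coefficients turn positive. Monotonicity in the main lobe becomes a rearrangement inequality. The bound $\kappa(1)\ge\frac2\pi$ for adjacent points becomes a bound $\frac7{12}$ for adjacent blocks. One difficulty is invisible for $m=2$: a larger set need not fall into two well separated groups, and the cut has to be found.

\section{Absorbing the signs}\label{sec:cover}

The quadratic form in \eqref{eq:Lambda} equals $\|\sum_cv_c\varphi_c\|^2$. A negative coefficient on $\varphi_c$ is a positive coefficient on $-\varphi_c$. So we enlarge the index set until it labels all the vectors $\pm\varphi_c$, and in exchange consider only positive coefficients. By \eqref{eq:period} the natural labeling depends on the parity of $r$: for even $r$ the vector $-\varphi_c$ is $\varphi_{c+n}$, and for odd $r$ we add a sign as a second coordinate.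

\begin{definition}\label{def:cover}
The \emph{cover} is the set $X$ with the distance $d\colon X\times X\to[0,\infty]$ and the symmetric kernel $w\colon X\times X\to\mathbb R$ defined as follows.
\begin{itemize}
\item If $r$ is even, $X=\mathbb Z_{2n}$, $d$ is the circular distance in $\mathbb Z_{2n}$, and $w(x,y)=\kappa(x-y)$.
\item If $r$ is odd, $X=\mathbb Z_n\times\{\pm1\}$ and $w((x,\epsilon),(y,\epsilon'))=\epsilon\epsilon'\kappa(x-y)$; the distance $d$ is the circular distance of $x$ and $y$ in $\mathbb Z_n$ if $\epsilon=\epsilon'$, and $\infty$ otherwise.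
\end{itemize}
\end{definition}

Thus $X$ consists of one or two cycles $\mathbb Z_N$, with $N=2n\ge4L$ for even $r$ and $N=n\ge3L$ for odd $r$. In both cases $N\ge3L$, and $\kappa$ has period $N$ by \eqref{eq:period}, so $w$ is well defined; also $w(\xi,\xi)=1$. For real weights $v$ on a set $S$ and a kernel $k$ on $S\times S$ write
\[
Q_k(v)=\sum_{\xi,\eta\in S}v_\xi v_\eta\,k(\xi,\eta).
\]
We write $Q_{\tilde\kappa}$ for the form with kernel $\tilde\kappa(d(\xi,\eta))$ on $X$, and $Q_\kappa$ for the form with kernel $\kappa(l-l')$ on finitely supported functions on $\mathbb Z$.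

\begin{lemma}[Lifting]\label{lem:lift}
Let $C\subseteq\mathbb Z_n$ with $|C|=m$. There are a set $S\subseteq X$ with $1\le|S|\le m$, which the projection $X\to\mathbb Z_n$ maps injectively into $C$, and weights $v>0$ on $S$ with $\sum_\xi v_\xi^2=1$, such that $\Lambda(C)=Q_w(v)$.
\end{lemma}

\begin{proof}
Represent $C$ by integers and let $u\in\mathbb R^C$ attain the maximum in \eqref{eq:Lambda}. For each $c$ with $u_c\ne0$ define $\hat c\in X$: if $r$ is odd, $\hat c=(c,\operatorname{sgn}u_c)$; if $r$ is even, $\hat c=c$ when $u_c>0$ and $\hat c=c+n$ when $u_c<0$. In both cases $w(\hat c,\hat c')=\operatorname{sgn}(u_c)\operatorname{sgn}(u_{c'})\kappa(c-c')$, by definition for odd $r$ and by \eqref{eq:period} for even $r$. Take $S=\{\hat c:u_c\ne0\}$ and $v_{\hat c}=|u_c|$.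
\end{proof}

For $r=2$ the cover is easy to see: $\kappa(x)=\cos(\pi x/n)$ and $Q_w(v)=|\sum_xv_xe^{\pi ix/n}|^2$, so $X$ is the regular $2n$-gon in the plane and $\hat c=c+n$ is the vertex opposite to $c$. In Example~\ref{ex:six} the set $C=\{0,3\}$ lifts to two points on different cycles, with $w=\frac13$.

With positive weights only upper bounds on $w$ matter, and the negative values of $w$ are harmless. In particular the first side lobe, $L\le d<2L$, costs nothing.

\begin{lemma}\label{lem:w}
Let $\xi,\eta\in X$, $d=d(\xi,\eta)$ and $w=w(\xi,\eta)$.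
\begin{itemize}
\item[(a)] If $d<L$, then $w=\tilde\kappa(d)$.
\item[(b)] If $d<2L$ or $r=2$, then $w\le\tilde\kappa(d)$.
\item[(c)] If $L\le d\le\infty$, then $w\le\frac13$, and $w\le\frac3{10}$ if $r\ge4$.
\end{itemize}
\end{lemma}

\begin{proof}
Suppose first that $\xi,\eta$ lie on the same cycle. Since $\kappa$ is even and $N$-periodic, $w=\kappa(d)$ with $0\le d\le N/2\le n$. This gives (a). If $L\le d<2L$, then $\sin(\pi d/L)\le0$, and $\sin(\pi d/n)>0$ because $0<d<2L\le n$; so $w\le0=\tilde\kappa(d)$ by \eqref{eq:kappa}. For $r=2$ we have $2L=n$, and the only distance left is $d=n$, where $w=\kappa(n)=-1$. This proves (b), since $r=2$ has a single cycle. For (c), if $L\le d\le n-L$, then $1\le d/L\le r-1$ and Lemma~\ref{lem:kernel}(d) applies. If $n-L<d\le N/2$, then $r$ is even, because for odd $r$ we have $N/2=n/2\le n-L$; hence $w=-\kappa(n-d)<0$ by \eqref{eq:period}, as $0\le n-d<L$.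

Now let $\xi,\eta$ lie on different cycles, so $r$ is odd, $d=\infty$, and only (c) is to be proved. Here $w=-\kappa(d_0)$, where $d_0\le n/2\le n-L$ is the circular distance of the projections to $\mathbb Z_n$. If $d_0<L$ then $w<0$, and otherwise Lemma~\ref{lem:kernel}(d) applies.
\end{proof}

\section{Rearrangement on a cycle}\label{sec:rearr}

We need a canonical way to pack given weights as tightly as possible. Let $v\ge0$ be weights on a finite set whose positive values, listed with multiplicity, are $a_1\ge a_2\ge\dots\ge a_b$. The \emph{packed arrangement} $v^*$ is the function on $\mathbb Z$ that takes the values $a_1,a_2,a_3,\dots,a_b$ at the first $b$ points of the sequence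
\begin{equation}\label{eq:order}
0,\ 1,\ -1,\ 2,\ -2,\ \dots
\end{equation}
and vanishes elsewhere. The first $i$ points of \eqref{eq:order} are $i$ consecutive integers, with center $0$ for odd $i$ and center $\frac12$ for even $i$. If $b\le N$ we also regard $v^*$ as a function on $\mathbb Z_N$.

The order \eqref{eq:order} has a metric description. View $\mathbb Z_N$ inside the circle $\mathbb R/N\mathbb Z$, with circular distance $\operatorname{dist}$. The first $N$ terms $p$ of \eqref{eq:order} represent $\mathbb Z_N$, they satisfy $|p-\frac14|<N/2$, and the numbers $|p-\frac14|=\frac14,\frac34,\frac54,\dots$ increase strictly. So \eqref{eq:order} lists $\mathbb Z_N$ by increasing distance to $\frac14$, and $v^*$ is the only rearrangement of $v$ (composition with a permutation of $\mathbb Z_N$) that is nonincreasing in this distance.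

\begin{lemma}\label{lem:rearr}
Let $k(l,l')=g(\operatorname{dist}(l,l'))$ on $\mathbb Z_N$, where $g\ge0$ is nonincreasing. Then $Q_k(v)\le Q_k(v^*)$ for every $v\ge0$ on $\mathbb Z_N$.
\end{lemma}

\begin{proof}
The idea is to reflect the circle and, in each mirror pair, move the larger value to the side of $\frac14$. Among the finitely many rearrangements of $v$ consider those that maximize $Q_k$, and among these choose one, $u$, that minimizes $D(u)=\sum_lu_l\operatorname{dist}(l,\frac14)$. We show that $u=v^*$. Otherwise there are $i,j\in\mathbb Z_N$ with $\operatorname{dist}(i,\frac14)<\operatorname{dist}(j,\frac14)$ and $u_i<u_j$.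

Let $\sigma(p)=i+j-p$. This is a reflection of $\mathbb R/N\mathbb Z$; it is an isometry, maps $\mathbb Z_N$ to itself, and exchanges $i$ and $j$. Its two fixed points are antipodal and cut the circle into two open halves, which $\sigma$ exchanges. The point $\frac14$ is not fixed, since $\frac12\not\equiv i+j \pmod N$; let $H$ be the half that contains it. If $p,q\in H$ have coordinates $\alpha,\beta\in(0,N/2)$ measured from a fixed point, then $\sigma q$ has coordinate $-\beta$ and
\begin{equation}\label{eq:reflect}
\operatorname{dist}(p,q)=|\alpha-\beta|<\min(\alpha+\beta,\,N-\alpha-\beta)=\operatorname{dist}(p,\sigma q).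
\end{equation}
With $p=\frac14$ this says that a point of $H$ is closer to $\frac14$ than its mirror image. One of $i,j$ lies in $H$, so $i\in H$.

Define $u'_l=\max(u_l,u_{\sigma l})$ and $u'_{\sigma l}=\min(u_l,u_{\sigma l})$ for $l\in H\cap\mathbb Z_N$, and $u'=u$ at fixed points of $\sigma$. This is a rearrangement of $v$. The ordered pairs of non-fixed points are partitioned into the sets $\{l,\sigma l\}\times\{l',\sigma l'\}$ with $l,l'\in H$, and such a set contributes to $Q_k(u)$ the amount
\[
k(l,l')\,(u_lu_{l'}+u_{\sigma l}u_{\sigma l'})+k(l,\sigma l')\,(u_lu_{\sigma l'}+u_{\sigma l}u_{l'}).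
\]
The two brackets add up to $(u_l+u_{\sigma l})(u_{l'}+u_{\sigma l'})$, which is the same for $u$ and $u'$. The first bracket does not decrease from $u$ to $u'$, because $AB+ab-Ab-aB=(A-a)(B-b)\ge0$ when $A\ge a$ and $B\ge b$. Since $k(l,l')\ge k(l,\sigma l')$ by \eqref{eq:reflect}, the contribution does not decrease. A fixed point $f$ satisfies $k(f,l)=k(f,\sigma l)$, so the terms that involve $f$ depend only on values at fixed points and on the sums $u_l+u_{\sigma l}$, and do not change. Hence $Q_k(u')\ge Q_k(u)$, and $u'$ is also a maximizer. But $D(u')<D(u)$: in each mirror pair the larger value now sits at the point closer to $\frac14$, and for the pair $\{i,j\}$ this is a strict gain. This contradicts the choice of $u$.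
\end{proof}

For weights $v\ge0$ on any finite set with at most $m$ positive values define the \emph{packed energy}
\[
Q^*(v)=Q_\kappa(v^*)=\sum_{l,l'\in\mathbb Z}v^*_lv^*_{l'}\,\kappa(l-l').
\]
It depends only on the list of values of $v$.

\begin{corollary}\label{cor:pack}
Let $v\ge0$ have at most $m$ positive values.
\begin{itemize}
\item[(a)] If $v$ lives on a cycle $\mathbb Z_N$ of $X$, then $Q_{\tilde\kappa}(v)\le Q_{\tilde\kappa}(v^*)=Q^*(v)$.
\item[(b)] If $v$ lives on at most $m$ consecutive integers, then $Q_\kappa(v)\le Q^*(v)$.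
\end{itemize}
\end{corollary}

\begin{proof}
Two of $m$ consecutive integers differ by at most $m-1<L\le N/2$. For such $l,l'$ the circular distance in $\mathbb Z_N$ is $|l-l'|$, and $\tilde\kappa(|l-l'|)=\kappa(l-l')$. So $Q_{\tilde\kappa}(h)=Q_\kappa(h)$ for every $h$ that lives on at most $m$ consecutive integers. With $h=v^*$ and Lemma~\ref{lem:rearr} this gives (a); with $h=v$ it reduces (b) to (a).
\end{proof}

When $w\le\tilde\kappa(d)$ on the set $S$ of Lemma~\ref{lem:lift}, Corollary~\ref{cor:pack}(a) gives $Q_w(v)\le Q^*(v)$, which is what we want. In particular this settles the inequality of Theorem~\ref{thm:main} for $r=2$. In general $w$ can be positive where $\tilde\kappa(d)=0$. Replacing $\tilde\kappa$ by a nonincreasing majorant of $w$, such as $\max(\tilde\kappa,\frac13)$, does not help directly: the majorant exceeds $\kappa$ near the end of the main lobe, so it can raise the energy of the packed arrangement, with which we compare.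

\section{Joining two blocks}\label{sec:join}

Instead we argue by induction: cut $S$ into two parts, bound each part by its packed energy, and compare the cross terms. For this we need to know how much the packed energy of the whole exceeds the sum of the packed energies of the parts. For weights $v$ on $S$ and $U\subseteq S$ let $v_U$ be the restriction to $U$ and $v(U)=\sum_{\xi\in U}v_\xi$.

\begin{lemma}\label{lem:join}
Let $v>0$ be weights on a set $S$ with $|S|\le m$, and let $S$ be the disjoint union of nonempty sets $U$ and $V$. Then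
\[
Q^*(v)\ \ge\ Q^*(v_U)+Q^*(v_V)+2\cdot\tfrac7{12}\,v(U)\,v(V).
\]
\end{lemma}

\begin{proof}
Let $p=|U|$, $q=|V|$ and $b=p+q\le m\le L$. We pack the two parts separately and place them next to each other. Translating or reflecting a function on $\mathbb Z$ does not change $Q_\kappa$. Let $f$ be a translate of $v_U^*$ or of its reflection with support $\{1,\dots,p\}$, and let $I_i$ be the set of positions that receive the first $i$ values. Then $I_1\subset\dots\subset I_p=\{1,\dots,p\}$ are intervals with $|I_i|=i$. Their centers alternate between two values at distance $\frac12$, one of which is the center $\frac{p+1}2$ of $I_p$; reflection decides on which side the other lies. We choose the orientation for which every $I_i$ has center at least $\frac{p+1}2$. In the same way let $g$ be a copy of $v_V^*$ with support $\{p+1,\dots,b\}$ and intervals $J_1\subset\dots\subset J_q$, $|J_j|=j$, oriented so that every $J_j$ has center at most $p+\frac{q+1}2$. For $p=4$, $q=3$, the ranks of the values (rank $1$ being the largest) are placed as follows: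
\[
\begin{array}{l|cccc|ccc}
\text{position}&1&2&3&4&5&6&7\\\hline
\text{rank}&4&2&1&3&2&1&3
\end{array}
\]

The function $f+g$ has the same values as $v$ and lives on $b\le m$ consecutive integers. By Corollary~\ref{cor:pack}(b),
\[
Q^*(v)\ge Q_\kappa(f+g)=Q^*(v_U)+Q^*(v_V)+2\sum_{x,y}f(x)g(y)\kappa(y-x).
\]
To bound the cross term we decompose into layers. If $a_1\ge\dots\ge a_p$ are the values of $v_U$ and $a_{p+1}=0$, then $f=\sum_if_i1_{I_i}$ with $f_i=a_i-a_{i+1}\ge0$, and $\sum_iif_i=v(U)$. Likewise $g=\sum_jg_j1_{J_j}$ with $g_j\ge0$ and $\sum_jjg_j=v(V)$. The cross sum equals $\sum_{i,j}if_i\,jg_j\,A_{ij}$, where $A_{ij}$ is the average of $\kappa(y-x)$ over $(x,y)\in I_i\times J_j$. It suffices to show $A_{ij}\ge\frac7{12}$ for all $i,j$.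

Let $x\in I_i$ and $y\in J_j$ be independent and uniformly distributed, $s=y-x\ge1$, $\bar s=\mathbb Es$, and $z=s-\bar s$. The choice of orientations gives
\[
\bar s\le p+\frac{q+1}2-\frac{p+1}2=\frac b2\le\frac L2 .
\]
Both $x$ and $y$ are symmetric about their means, so $z$ and $-z$ have the same distribution, and $|z|\le\frac{i-1}2+\frac{j-1}2\le\frac{b-2}2<\frac L2$. The uniform distribution on $i$ consecutive integers has variance $\frac{i^2-1}{12}$, and $p^2+q^2=b^2-2pq\le b^2-2(b-1)$ because $pq\ge p+q-1$. Hence
\[
\mathbb Ez^2=\frac{i^2+j^2-2}{12}\le\frac{p^2+q^2-2}{12}\le\frac{b^2-2b}{12}\le\frac{L^2}{12}.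
\]
Now $0<s=\bar s+z\le\frac L2+z<L$, so $\kappa(s)\ge\kappa(\frac L2+z)$ by Lemma~\ref{lem:kernel}(a). By the symmetry of $z$ and Lemma~\ref{lem:kernel}(c) with $t=\frac12+\frac zL$, for which $t(1-t)=\frac14-\frac{z^2}{L^2}$,
\[
A_{ij}\ge\tfrac12\,\mathbb E\Bigl[\kappa\bigl(\tfrac L2+z\bigr)+\kappa\bigl(\tfrac L2-z\bigr)\Bigr]\ge\tfrac12\Bigl(1+\tfrac14-\frac{\mathbb Ez^2}{L^2}\Bigr)\ge\tfrac12\Bigl(1+\tfrac14-\tfrac1{12}\Bigr)=\tfrac7{12}.
\]
\end{proof}

This is where $m\le L$ is used quantitatively: it bounds the mean distance by $L/2$ and the variance by $L^2/12$.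

\section{Cutting a configuration}\label{sec:split}

\begin{proposition}\label{prop:main}
Let $S\subseteq X$ with $1\le|S|\le m$ and let $v>0$ be weights on $S$. Then $Q_w(v)\le Q^*(v)$. If equality holds, then $S$ lies in one cycle and $Q_{\tilde\kappa}(v)=Q^*(v)$.
\end{proposition}

\begin{proof}
We use induction on $|S|$ and put $\gamma=\frac7{12}$. Call a partition of $S$ into nonempty sets $U,V$ a \emph{weak cut} if
\[
\sum_{\xi\in U,\ \eta\in V}v_\xi v_\eta\,w(\xi,\eta)<\gamma\,v(U)\,v(V),
\]
that is, if the weighted average of $w$ over $U\times V$ is less than $\gamma$. If $S$ has a weak cut, then the induction hypothesis for $U$ and $V$ and Lemma~\ref{lem:join} give the strict inequality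
\[
Q_w(v)<Q_w(v_U)+Q_w(v_V)+2\gamma\,v(U)v(V)\le Q^*(v_U)+Q^*(v_V)+2\gamma\,v(U)v(V)\le Q^*(v).
\]
We show that either rearrangement applies directly or $S$ has a weak cut.

\medskip
\noindent\emph{Case 1: $S$ lies in one cycle, and $r=2$ or all distances in $S$ are less than $2L$.} This includes $|S|=1$. By Lemma~\ref{lem:w}(b) and Corollary~\ref{cor:pack}(a), $Q_w(v)\le Q_{\tilde\kappa}(v)\le Q^*(v)$, and both assertions follow.

\medskip
\noindent\emph{Case 2: $S$ meets two cycles.} Let $U$ and $V$ be the parts of $S$ in the two cycles. By Lemma~\ref{lem:w}(c), $w\le\frac13<\gamma$ on $U\times V$, so this is a weak cut.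

\medskip
\noindent\emph{Case 3: $S$ lies in one cycle, $r\ge3$, and $d(x_1,x_2)\ge2L$ for some $x_1,x_2\in S$.} For $r=3$ distances in a cycle are at most $n/2=3L/2$, so $r\ge4$. Put $\tau=\frac3{10}$. For all $\xi,\eta\in X$,
\begin{equation}\label{eq:affine}
w(\xi,\eta)\le\tau+(1-\tau)\,\tilde\kappa(d(\xi,\eta)):
\end{equation}
for $d\ge L$ this is Lemma~\ref{lem:w}(c), and for $d<L$ it follows from $w=\tilde\kappa(d)\le1$.

The points of $S$ may form a chain from $x_1$ to $x_2$ with no large gap, so no cut need have all its cross distances outside the main lobe. We decide where to cut by looking at how much weight $x_1$ and $x_2$ see in their main lobes. Let $\mu=v/v(S)$, a probability distribution on $S$, and put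
\[
K_i=\sum_{y\in S}\mu(y)\,\tilde\kappa(d(x_i,y))\quad(i=1,2),\qquad
\theta=\frac{\gamma-\tau}{1-\tau}=\frac{17}{42}.
\]

\emph{Case 3a: $K_i\le\theta$ for some $i$.} Then $x_i$ is weakly tied to the rest and we cut it off. By \eqref{eq:affine}, $\sum_y\mu(y)w(x_i,y)\le\tau+(1-\tau)\theta=\gamma$. Removing the term $y=x_i$, where $w=1$, gives
\[
\sum_{y\ne x_i}\mu(y)\,w(x_i,y)\le\gamma-\mu(x_i)<\gamma\,(1-\mu(x_i)).
\]
Multiplying by $v_{x_i}v(S)$ shows that $\{x_i\}$, $S\setminus\{x_i\}$ is a weak cut.

\emph{Case 3b: $K_1>\theta$ and $K_2>\theta$.} Now most of the weight sits in two disjoint lobes, one around each $x_i$, and we cut between them. Let $U=\{y\in S:d(y,x_1)\le d(y,x_2)\}$ and $V=S\setminus U$. Then $x_1\in U$ and $x_2\in V$, so $\beta=\mu(U)\in(0,1)$. If $d(y,x_1)<L$, then $d(y,x_2)\ge2L-d(y,x_1)>L$, so $y\in U$; exchanging the roles, $d(y,x_2)<L$ implies $d(y,x_1)>L>d(y,x_2)$ and $y\in V$. Hence only $U$ contributes to $K_1$ and only $V$ to $K_2$. Let $y$ and $y'$ be independent random points, distributed as $\mu$ conditioned on $U$ and on $V$ respectively. Then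
\begin{equation}\label{eq:cond}
\mathbb E\,\tilde\kappa(d(x_1,y))=\frac{K_1}\beta,\qquad
\mathbb E\,\tilde\kappa(d(y',x_2))=\frac{K_2}{1-\beta}.
\end{equation}

A point near $x_1$ and a point near $x_2$ cannot be near each other. The form of this that we use is: for all $y,y'\in S$,
\begin{equation}\label{eq:three}
\tilde\kappa(d(x_1,y))+\tilde\kappa(d(y,y'))+\tilde\kappa(d(y',x_2))\le2 .
\end{equation}
Indeed, if one of the three distances is at least $L$, its term vanishes and the other two are at most $1$. Otherwise the distances are $Lt_1,Lt_2,Lt_3$ with $t_j<1$, and $t_1+t_2+t_3\ge2$ by the triangle inequality. By Lemma~\ref{lem:kernel}(b) and the Cauchy--Schwarz inequality the left side of \eqref{eq:three} is at most $3-\sum t_j^2\le3-\frac13(\sum t_j)^2\le\frac53$.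

Taking expectations in \eqref{eq:three} and using \eqref{eq:cond} and $\beta(1-\beta)\le\frac14$,
\[
\mathbb E\,\tilde\kappa(d(y,y'))\le2-\frac{K_1}\beta-\frac{K_2}{1-\beta}<2-\frac\theta{\beta(1-\beta)}\le2-4\theta .
\]
By \eqref{eq:affine},
\[
\mathbb E\,w(y,y')<\tau+(1-\tau)(2-4\theta)=2+3\tau-4\gamma=\frac{34}{60}<\frac{35}{60}=\gamma .
\]
The left side is the weighted average of $w$ over $U\times V$, so $U,V$ is a weak cut.

\medskip
The three cases cover all $S$, and in Cases 2 and 3 the inequality is strict.
\end{proof}

\begin{remark}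
The last step needs $2+3\tau<5\gamma$. For $r=4$ the side lobes reach the height $\sqrt6/9>\frac16$ by the proof of Lemma~\ref{lem:kernel}(d), so this condition fails for $\gamma=\frac12$. The value $\frac12$ is all that Lemma~\ref{lem:join} would give from the weaker inequality $k_r(t)+k_r(1-t)\ge1$; the term $t(1-t)$ in Lemma~\ref{lem:kernel}(c) is therefore needed in this argument. The condition also fails for $\tau=\frac13$ and $\gamma=\frac7{12}$, so it matters that $r=3$ does not occur in Case~3.
\end{remark}

\section{Proof of Theorem \ref{thm:main}}\label{sec:proof}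

The case $r=1$ was treated in Section~\ref{sec:intro}, so let $r\ge2$. Take $S$ and $v$ from Lemma~\ref{lem:lift}. The function $v^*$ is a unit vector that lives on some $m$ consecutive integers, so $Q^*(v)\le\Lambda_m$ by the Rayleigh principle. With Proposition~\ref{prop:main},
\begin{equation}\label{eq:chain}
\Lambda(C)=Q_w(v)\le Q^*(v)\le\Lambda_m ,
\end{equation}
and \eqref{eq:Lambda} gives $\|F_{R,C}\|\le\|F_{R,I}\|$.

Suppose that equality holds in \eqref{eq:chain}. We show in three steps that $C$ is an interval.

\emph{The set $S$ has $m$ points.} Let $B$ be a set of $m$ consecutive integers that contains the support of $v^*$, and $G=[\kappa(l-l')]_{l,l'\in B}$. Since $Q^*(v)=\Lambda_m$, the vector $v^*$ is an eigenvector: $Gv^*=\Lambda_mv^*$. All entries of $G$ are positive, because $m-1<L$, and $v^*\ge0$ is nonzero, so every coordinate of $Gv^*$ is positive. Hence $v^*>0$ on $B$, $|S|=m$, and $S$ projects onto $C$.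

\emph{All distances in $S$ are at most $m-1$.} By Proposition~\ref{prop:main} and Corollary~\ref{cor:pack}(a), $S$ lies in one cycle $\mathbb Z_N$ and $Q_{\tilde\kappa}(v)=Q_{\tilde\kappa}(v^*)$. For integers $j\ge0$ let $k_{\le j}$ be the kernel equal to $1$ where $d\le j$ and $0$ elsewhere, and let $\delta_j=\tilde\kappa(j)-\tilde\kappa(j+1)\ge0$. For integer $d\ge 0$ the sum $\sum_{j\ge d}\delta_j$ telescopes to $\tilde\kappa(d)$, since $\tilde\kappa(j)=0$ for $j\ge L$. Therefore
\[
0=Q_{\tilde\kappa}(v^*)-Q_{\tilde\kappa}(v)=\sum_{j\ge0}\delta_j\bigl(Q_{k_{\le j}}(v^*)-Q_{k_{\le j}}(v)\bigr).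
\]
Every term is nonnegative by Lemma~\ref{lem:rearr}, so every term vanishes. Since $m-1<m\le L$ and $\kappa(L)=0$, Lemma~\ref{lem:kernel}(a) gives $\delta_{m-1}=\kappa(m-1)-\kappa(m)>0$. All distances in the support of $v^*$ are at most $m-1$, so
\[
\sum_{d(\xi,\eta)\le m-1}v_\xi v_\eta=Q_{k_{\le m-1}}(v^*)=v(S)^2=\sum_{\xi,\eta\in S}v_\xi v_\eta .
\]
As $v>0$ on $S$, no pair has distance larger than $m-1$.

\emph{The set $S$ is an interval.} Fix $x\in S$ and represent the points of $S$ by integers in $[x-(m-1),x+(m-1)]$. Let $\ell\le2m-2$ be the difference between the largest and the smallest of them. Their circular distance $\min(\ell,N-\ell)$ is at most $m-1$. Since $N\ge3L\ge3m$, we have $N-\ell\ge m+2$, so $\ell\le m-1$. Thus the $m$ points of $S$ lie among $m$ consecutive points of $\mathbb Z_N$ and fill them. The projection to $\mathbb Z_n$ maps consecutive points to consecutive points, so $C$ is an interval. \qed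

\section{Proof of Theorem \ref{thm:cont}}\label{sec:cont}

We sample at spacing $1/k$, apply Theorem~\ref{thm:main} with $L=k$, and pass to the limit.

\medskip
\noindent\textbf{Normalization.} If $|W|=0$ or $|T|=0$, both norms vanish. Otherwise let $W$ have center $\omega$ and length $\Omega>0$. The unitary map $f\mapsto e^{-2\pi i\omega x}f$ commutes with $P_T$ and translates $W$ by $-\omega$. The unitary map $f\mapsto\Omega^{-1/2}f(x/\Omega)$ replaces $T$ by $\Omega T$ and $W$ by $\Omega^{-1}W$. So we may assume that $W=[-\frac12,\frac12]$ and $0<|T|\le1$. Then $P_W$ is convolution with the inverse Fourier transform of $1_W$, which is $\operatorname{sinc}$, and $\int\operatorname{sinc}^2=|W|=1$ by Plancherel's theorem.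

For a bounded self-adjoint operator $A$ on $L^2(\mathbb R)$ let $\lambda(A)=\sup_{\|f\|=1}\langle Af,f\rangle$. We identify a kernel $A\in L^2(\mathbb R^2)$ with the integral operator $f\mapsto\int A(\cdot,y)f(y)\,dy$. Its operator norm is at most its Hilbert--Schmidt norm $\|A\|_{HS}=\|A\|_{L^2(\mathbb R^2)}$, by the Cauchy--Schwarz inequality. Hence for real symmetric kernels
\begin{equation}\label{eq:HS}
|\lambda(A)-\lambda(B)|\le\|A-B\|_{HS}.
\end{equation}
For a set $E$ of finite measure let $A_E(x,y)=1_E(x)\operatorname{sinc}(x-y)1_E(y)$, the kernel of $P_EP_WP_E$. Since $\|P_WP_Ef\|^2=\langle P_EP_WP_Ef,f\rangle$, we have $\|P_WP_E\|^2=\lambda(A_E)$. This number is invariant under translation of $E$ and under changes on null sets, so we must prove $\lambda(A_T)\le\lambda(A_{[0,|T|)})$.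

For a finite nonempty set $C\subset\mathbb Z$ and an integer $k\ge1$ put
\[
\mu_k(C)=\lambda_{\max}\bigl[\operatorname{sinc}\tfrac{c-c'}k\bigr]_{c,c'\in C}.
\]

\medskip
\noindent\textbf{Step 1: $\mu_k(C)\le\mu_k(\{0,\dots,m-1\})$ if $|C|=m\le k$.} Let $n=rk$, so $L=k\ge m$. For large $r$ the elements of $C$ are distinct modulo $n$, and Theorem~\ref{thm:main} in the form \eqref{eq:Lambda} gives $\Lambda(C)\le\Lambda_m$. As $r\to\infty$ with $k$ and $x$ fixed, $r\sin\frac{\pi x}{rk}\to\frac{\pi x}k$, so $\kappa(x)\to\operatorname{sinc}(x/k)$ by \eqref{eq:kappa}. The largest eigenvalue of a symmetric matrix of fixed size is continuous in the entries, and the claim follows.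

\medskip
\noindent\textbf{Step 2: finite unions of intervals.} Let $T$ be a finite union of bounded half-open intervals with $0<|T|<1$; we may take them disjoint, say $h$ of them. Let $C_k=\{c\in\mathbb Z:c/k\in T\}$ and $m_k=|C_k|$. Then $|m_k-k|T||\le h$, so $m_k/k\to|T|$ and $1\le m_k\le k$ for large $k$. For a finite set $C\subset\mathbb Z$ define the step kernel
\[
B_{k,C}(x,y)=\begin{cases}\operatorname{sinc}\dfrac{\lfloor kx\rfloor-\lfloor ky\rfloor}k&\text{if }\lfloor kx\rfloor\in C\text{ and }\lfloor ky\rfloor\in C,\\[2mm]0&\text{otherwise.}\end{cases}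
\]
With the orthonormal functions $e_c=\sqrt k\,1_{[c/k,(c+1)/k)}$ we have
\[
B_{k,C}(x,y)=\frac1k\sum_{c,c'\in C}\operatorname{sinc}\frac{c-c'}k\;e_c(x)e_{c'}(y).
\]
So the operator acts on the span of the $e_c$ by $\frac1k$ times the matrix that defines $\mu_k(C)$, and vanishes on the orthogonal complement. Since $\mu_k(C)\ge1>0$, we get $\lambda(B_{k,C})=\mu_k(C)/k$.

If $x$ is not an endpoint of one of the intervals of $T$, then $\lfloor kx\rfloor/k\to x$, so for large $k$ we have $\lfloor kx\rfloor\in C_k$ exactly when $x\in T$. Hence $B_{k,C_k}\to A_T$ almost everywhere. With $C_k'=\{0,\dots,m_k-1\}$, the condition $\lfloor kx\rfloor\in C'_k$ means $0\le x<m_k/k$, so $B_{k,C'_k}\to A_{[0,|T|)}$ almost everywhere. All these kernels are bounded by $1$ and vanish outside a fixed bounded square, so by dominated convergence both limits hold in Hilbert--Schmidt norm. By \eqref{eq:HS} and Step~1,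
\[
\lambda(A_T)=\lim_{k\to\infty}\frac{\mu_k(C_k)}k\le\lim_{k\to\infty}\frac{\mu_k(C'_k)}k=\lambda(A_{[0,|T|)}).
\]

\medskip
\noindent\textbf{Step 3: general $T$.} For sets $E,E'$ of finite measure, $1_E(x)1_E(y)-1_{E'}(x)1_{E'}(y)$ has modulus at most $1$ and vanishes unless $x$ or $y$ lies in the symmetric difference $E\triangle E'$. Therefore
\begin{equation}\label{eq:symdiff}
\|A_E-A_{E'}\|_{HS}^2\le2\,|E\triangle E'|\int\operatorname{sinc}^2=2\,|E\triangle E'|.
\end{equation}
A set of finite Lebesgue measure is approximated by finite unions of bounded half-open intervals: there are such unions $T_j$ with $|T_j\triangle T|\to0$. Then $|T_j|\to|T|\in(0,1]$. Whenever $|T_j|\ge1$ we shorten its intervals to total length $1-\frac1{2j}$; the measure removed, $|T_j|-1+\frac1{2j}$, is at most $|T_j|-|T|+\frac1{2j}$ and tends to $0$. So we may assume that $0<|T_j|<1$ and still $|T_j\triangle T|\to0$. By Step~2, $\lambda(A_{T_j})\le\lambda(A_{[0,|T_j|)})$. By \eqref{eq:HS} and \eqref{eq:symdiff} the left side tends to $\lambda(A_T)$ and the right side to $\lambda(A_{[0,|T|)})$, which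 proves Theorem~\ref{thm:cont}. \qed

\begin{thebibliography}{1}
\bibitem{minors}
\emph{On Determinants of Constrained Random Fourier Minors},
\texttt{https://cse.buffalo.edu/faculty/regan/papers/pdf/JaRe07JFAA.pdf}.
\end{thebibliography}
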